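\title{Multigraphs with the Maximum Number of Spanning Trees Have Balanced Multiplicities}

\begin{abstract}
Among all loopless multigraphs with $n$ vertices and $e\ge n-1$ edges, consider one with the largest number of spanning trees. We prove that any two of its edge multiplicities differ by at most one. In particular it is a simple graph when $e\le\binom n2$, which confirms a conjecture on optimal multigraphs. The result is local: if two multiplicities of a connected multigraph differ by at least two, then relocating at most two edges increases the number of spanning trees. The proof expresses this number through the Laplacian with two vertices removed and locates the improving move by a discrete minimum principle.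
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{multigraph} on a vertex set $V$ with $|V|=n\ge2$ is given by its \emph{multiplicities} $w_{ab}=w_{ba}\in\mathbb Z_{\ge0}$, one for each pair $ab$ of distinct vertices; $w_{ab}$ is the number of parallel edges joining $a$ and $b$, and there are no loops. The multigraph is \emph{simple} if all multiplicities are at most $1$. Parallel edges are distinguishable, so the number of spanning trees of $G$ is
\[
\tau(G)=\sum_{T}\ \prod_{ab\in T}w_{ab},
\]
where $T$ runs over the trees on $V$. Let $\Theta(n,e)$ be the class of multigraphs with $n$ vertices and $e$ edges, and let $\Omega(n,e)\subseteq\Theta(n,e)$ be the class of simple graphs. A member of $\Theta(n,e)$ that maximizes $\tau$ in $\Theta(n,e)$ is called \emph{Sp-optimal over all multigraphs}, and a member of $\Omega(n,e)$ that maximizes $\tau$ in $\Omega(n,e)$ is called \emph{Sp-optimal}. Simple graphs with $e$ edges exist exactly when $e\le\binom n2$, and the following conjecture, posed in \cite{source}, says that parallel edges then bring no advantage.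

\begin{quote}
\emph{If $e\le\binom n2$ and $G$ is Sp-optimal over all multigraphs, then $G$ is simple.}
\end{quote}

We assume throughout that $e\ge n-1$. For $2\le e\le n-2$ every member of $\Theta(n,e)$ is disconnected and has $\tau=0$, so every multigraph is optimal and the statement has no content worth keeping.

The simplest cases support the conjecture. For $e=n-1$ a connected multigraph is a tree. For $e=n\ge3$ a connected multigraph has exactly one cycle, a double edge counting as a cycle of length $2$, and $\tau$ is the length of that cycle; the $n$-cycle wins. For $n=3$,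
\[
\tau=w_{12}w_{13}+w_{12}w_{23}+w_{13}w_{23}=\tfrac12\bigl(e^2-w_{12}^2-w_{13}^2-w_{23}^2\bigr),
\]
and moving an edge from a pair of multiplicity $m$ to a pair of multiplicity $l\le m-2$ lowers the sum of squares by $2(m-l-1)>0$. This last case suggests more than the conjecture: for every $e$, the multiplicities should be as equal as possible. A relaxation points the same way. Allow real weights $w_{ab}\ge0$ of total $e$. By the matrix-tree theorem, recalled in Section~\ref{sec:laplacian}, $\tau$ is the determinant of a matrix that depends linearly on $w$ and is positive definite when $\tau>0$. Since $\log\det$ is concave on positive definite matrices and $\tau$ is invariant under permutations of $V$, averaging a weighting over all permutations does not decrease $\tau$, and equal weights are optimal. The first theorem says that the integer optimum stays as close to equal weights as integrality permits.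

\begin{theorem}\label{thm:global}
Let $n\ge2$ and $e\ge n-1$, and let $G$ have the maximum number of spanning trees in $\Theta(n,e)$. Then any two multiplicities of $G$ differ by at most $1$. Hence all multiplicities lie in $\bigl\{\lfloor e/\binom n2\rfloor,\lceil e/\binom n2\rceil\bigr\}$.
\end{theorem}

\begin{corollary}\label{cor:conjecture}
If $n-1\le e\le\binom n2$ and $G$ is Sp-optimal over all multigraphs, then $G$ is simple. Consequently $\max_{\Theta(n,e)}\tau=\max_{\Omega(n,e)}\tau$, with the same maximizers.
\end{corollary}

Both statements follow from a local result. To \emph{relocate} an edge means to delete it and to add one edge between two distinct vertices.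

\begin{theorem}\label{thm:local}
Let $G$ be a connected multigraph having two pairs whose multiplicities differ by at least $2$. Then some multigraph obtained from $G$ by relocating at most two edges has strictly more spanning trees.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:global} and Corollary~\ref{cor:conjecture} from Theorem~\ref{thm:local}]
Since $e\ge n-1$, the class $\Theta(n,e)$ contains a tree with $e-n+1$ additional parallel edges, so a maximizer $G$ has $\tau(G)>0$ and is connected. Relocations do not leave $\Theta(n,e)$, so by Theorem~\ref{thm:local} any two multiplicities of $G$ differ by at most $1$. Their average is $\bar w=e/\binom n2$. Either all of them equal $\bar w$, or they take two consecutive values $q$ and $q+1$; then $q<\bar w<q+1$, so $q=\lfloor\bar w\rfloor$ and $q+1=\lceil\bar w\rceil$.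

If $e\le\binom n2$, then $\lceil\bar w\rceil\le1$ and $G$ is simple. Thus every maximizer in $\Theta(n,e)$ lies in $\Omega(n,e)$, the two maxima agree, and a maximizer in $\Omega(n,e)$ is a maximizer in $\Theta(n,e)$.
\end{proof}

\begin{remark}
Write $e=q\binom n2+r$ with $0\le r<\binom n2$. Theorem~\ref{thm:global} says that every maximizer is $qK_n$, the multigraph with all multiplicities equal to $q$, plus a simple graph with $r$ edges. The constant $1$ cannot be lowered when $r\ne0$, because then no member of $\Theta(n,e)$ has all multiplicities equal. Connectivity is needed in Theorem~\ref{thm:local}: a multigraph with four components is still disconnected after two relocations.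
\end{remark}

Concavity does not prove Theorem~\ref{thm:local}. It guarantees that a small step toward equal weights does no harm, whereas a relocation moves a whole edge from one pair to another. The next example shows that one relocation need not suffice; it will accompany the whole proof.

\begin{example}[The doubled 4-cycle]\label{ex:cycle}
Let $G$ have vertices $u,v,x,y$, with $w_{uv}=w_{vx}=w_{xy}=w_{yu}=2$ and $w_{ux}=w_{vy}=0$. A spanning tree omits one side of the cycle and picks one edge from each of the others, so $\tau(G)=4\cdot 8=32$. All edges are equivalent under symmetry, so it suffices to relocate an edge $uv$. Deleting it leaves $G'$ with $\tau(G')=8+4+4+4=20$. Adding an edge $ab$ to $G'$ creates $\tau(G'/ab)$ new trees, where $G'/ab$ is obtained by identifying $a$ with $b$ and discarding loops. For $ab=uv$ this is a triangle with multiplicities $2,2,2$ and has $12$ trees. For $ab=vx,\ xy,\ yu$ it is a triangle with multiplicities $1,2,2$ and has $8$ trees. For $ab=ux,\ vy$ it is a path with multiplicities $3,4$ and has $12$ trees. So no single relocation produces more than $32$ trees.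

Now replace one edge $uv$ and one edge $xy$ by $ux$ and $vy$. The result is $K_4$ with the disjoint edges $vx$ and $uy$ doubled. Of the $16$ spanning trees of $K_4$, each edge lies in $16\cdot3/6=8$, and two disjoint edges lie together in $4$. Hence $\tau=16+8+8+4=36$.
\end{example}

Section~\ref{sec:laplacian} develops exact formulas for the change of $\tau$ under the moves that we use. Section~\ref{sec:common} treats two unbalanced pairs with a common vertex, which is the heart of the matter, and Section~\ref{sec:disjoint} treats disjoint pairs.

\section{The Laplacian relative to two vertices}\label{sec:laplacian}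

The \emph{Laplacian} $L$ of a multigraph is the symmetric matrix indexed by $V$ with $L_{ab}=-w_{ab}$ for $a\ne b$ and $L_{aa}=d_a=\sum_b w_{ab}$. We use three textbook facts.
\begin{itemize}
\item \emph{Matrix-tree theorem.} For every multigraph, connected or not, and every vertex $v$, the matrix $L^v$ obtained from $L$ by deleting row and column $v$ satisfies $\det L^v=\tau$.
\item \emph{Schur complement.} If $A$ is invertible, $b$ is a vector and $d$ is a number, then $\det\begin{pmatrix}A&b\\ b^T&d\end{pmatrix}=\det A\cdot(d-b^TA^{-1}b)$.
\item \emph{Rank-one update.} If $A$ is positive definite, $a$ is a vector and $p=A^{-1}a$, then $\det(A+aa^T)=\det A\cdot(1+a^Tp)$ and $(A+aa^T)^{-1}=A^{-1}-pp^T/(1+a^Tp)$.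
\end{itemize}

In Example~\ref{ex:cycle} the successful move detaches $uv$ from $v$ and attaches it to $x$, and detaches $yx$ from $x$ and attaches it to $v$. Such moves are invisible in the multigraph obtained by identifying $v$ with $x$. We therefore split the data of $G$ into a part that survives the identification and a part that does not.

Let $G$ be connected with $n\ge3$, fix vertices $v\ne x$, and put $I=V\setminus\{v,x\}$. For $z\in I$ let
\[
\sigma_z=w_{vz}+w_{xz},\qquad \eta_z=w_{vz}-w_{xz},\qquad |\sigma|=\sum_{z\in I}\sigma_z .
\]
Let $M$ be the principal submatrix of $L$ indexed by $I$. It acts on $f\in\mathbb R^I$ by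
\begin{equation}\label{eq:M}
(Mf)_z=\sum_{y\in I}w_{zy}(f_z-f_y)+\sigma_zf_z ,
\end{equation}
so it depends only on $\sigma$ and on the multiplicities inside $I$. If we extend $f$ to $V$ by $f_v=f_x=0$, then $f^TMf$ is the sum of $w_{ab}(f_a-f_b)^2$ over all pairs $ab$ of $V$. This vanishes only if $f$ is constant on the connected multigraph $G$, that is, only if $f=0$. So $M$ is positive definite. Put
\[
N=M^{-1},\qquad \phi=N\eta .
\]
By \eqref{eq:M}, $M\mathbf 1=\sigma$ for the all-ones vector $\mathbf 1$, and hence $N\sigma=\mathbf 1$. We write $e_z$ for the unit vector at $z\in I$.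

Both objects have an electrical meaning, which guides the proof but is not used in it. Regard each edge as a unit resistor. The equation $M\phi=\eta$ can be written as $\sum_{y\in I}w_{zy}(\phi_z-\phi_y)+w_{vz}(\phi_z-1)+w_{xz}(\phi_z+1)=0$, so $\phi$ is the potential when $v$ is held at $+1$ and $x$ at $-1$; it measures how much closer $z$ is to $v$ than to $x$. The column $Ne_u$ is the potential when $v$ and $x$ are held at $0$ and a unit current enters at $u$.

\begin{lemma}[Counting formula]\label{lem:count}
We have $\tau(G)=\gamma\det M$, where $\gamma=w_{vx}+\tfrac14\bigl(|\sigma|-\eta^TN\eta\bigr)$. Moreover, let $u,z\in I$ be distinct.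
\begin{enumerate}
\item[(a)] If $H$ arises from $G$ by replacing an edge $uv$ by $ux$, then
\[
\tau(H)-\tau(G)=\det M\cdot(\phi_u-N_{uu}).
\]
\item[(b)] If $H$ arises from $G$ by replacing an edge $uv$ and an edge $xz$ by $ux$ and $vz$, then
\[
\tau(H)-\tau(G)=\det M\cdot\bigl(\phi_u-\phi_z-(N_{uu}+N_{zz}-2N_{uz})\bigr).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\omega=(w_{xz})_{z\in I}=\frac12(\sigma-\eta)$. With the index $x$ placed last,
\begin{equation}\label{eq:block}
L^v=\begin{pmatrix}M&-\omega\\ -\omega^T&d_x\end{pmatrix},
\end{equation}
so $\tau(G)=\det M\cdot(d_x-\omega^TN\omega)$. Here $d_x=w_{vx}+\frac12|\sigma|-\frac12\mathbf 1^T\eta$, and $N\sigma=\mathbf 1$ gives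
\[
\omega^TN\omega=\tfrac14\bigl(\sigma^TN\sigma-2\eta^TN\sigma+\eta^TN\eta\bigr)=\tfrac14\bigl(|\sigma|-2\cdot\mathbf 1^T\eta+\eta^TN\eta\bigr).
\]
The terms with $\mathbf 1^T\eta$ cancel in the difference, and $d_x-\omega^TN\omega=\gamma$.

In (a) and (b) the multigraph $H$ has the same $\sigma$, $M$ and $w_{vx}$ as $G$, while $\eta$ becomes $\eta+\delta$. The computation above used only that $M$ is invertible, so it applies to $H$ even if $H$ is disconnected, and
\[
\tau(H)-\tau(G)=-\tfrac14\det M\cdot\bigl(2\delta^T\phi+\delta^TN\delta\bigr).
\]
Take $\delta=-2e_u$ in (a) and $\delta=2(e_z-e_u)$ in (b).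
\end{proof}

So with $M$ fixed, $\tau$ grows when the imbalance $\eta$ shrinks in the norm defined by $N$. Each move has a linear gain, read off from $\phi$, and a quadratic cost, read off from $N$. We also need moves that change $M$, namely relocations of an edge at $v$ to another pair at $v$. These are compared after the edge has been removed.

\begin{lemma}[Adding an edge at $v$]\label{lem:add}
For $z\in I$ we have $\tau(G+vz)=\tau(G)\,(1+R_{vz})$, where
\[
R_{vz}=N_{zz}+\frac{(1-\phi_z)^2}{4\gamma}\qquad\text{and}\qquad\gamma>0 .
\]
\end{lemma}

\begin{proof}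
Since $G$ is connected, $\tau(G)>0$, so $\gamma>0$; and $L^v$ is positive definite by the argument given for $M$. The new edge adds $1$ to the diagonal entry $z$ of $L^v$ and changes nothing else in $L^v$. By the rank-one update, the first claim holds with $R_{vz}$ equal to the diagonal entry $z$ of $(L^v)^{-1}$. To find it, solve $L^v\binom{a}{b}=\binom{e_z}{0}$ with \eqref{eq:block}. Put $h=N\omega=\frac12(\mathbf 1-\phi)$. The upper block gives $a=Ne_z+bh$. The last row then reads $-h_z-b\,\omega^TN\omega+d_xb=0$, that is, $b=h_z/\gamma$. Hence $R_{vz}=a_z=N_{zz}+h_z^2/\gamma$.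
\end{proof}

The number $R_{vz}$ is the effective resistance between $v$ and $z$. All inequalities below come from one elementary principle.

\begin{lemma}[Minimum principle]\label{lem:min}
Let $f\in\mathbb R^I$ and let $c>\min f$ be a real number. Then some $z\in I$ with $f_z=\min f$ satisfies $(Mf)_z<c\,\sigma_z$.
\end{lemma}

\begin{proof}
Let $Z\subseteq I$ be the set where $f$ is minimal. It is nonempty and does not contain $v$, so by connectivity an edge joins some $z\in Z$ to a vertex outside $Z$. By \eqref{eq:M},
\[
(Mf)_z-c\,\sigma_z=\sum_{y\in I}w_{zy}(f_z-f_y)+\sigma_z(f_z-c),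
\]
and every term on the right is at most $0$. If the edge goes to $y\in I\setminus Z$, the term of $y$ is negative. If it goes to $v$ or $x$, then $\sigma_z>0$ and the last term is negative.
\end{proof}

\begin{lemma}\label{lem:bounds}
For all $u,z\in I$ we have $N_{uu}>0$, $\ 0\le N_{zu}\le N_{uu}$, and $|\phi_z|\le1$.
\end{lemma}

\begin{proof}
The matrix $N$ is positive definite, so $N_{uu}>0$. Let $g=Ne_u$, so that $Mg=e_u$. If $\min g<0$, Lemma~\ref{lem:min} with $c=0$ gives a negative entry of $Mg$, which is absurd. If $\max g>g_u$, then $\min(-g)<0$, and the lemma applied to $-g$ with $c=0$ gives a vertex $z$ with $g_z=\max g$ and $(Mg)_z>0$; but such a $z$ differs from $u$, so $(Mg)_z=0$. Finally, $\mathbf 1+\phi=N(\sigma+\eta)$ and $\mathbf 1-\phi=N(\sigma-\eta)$ are nonnegative, because $\sigma_z+\eta_z=2w_{vz}$ and $\sigma_z-\eta_z=2w_{xz}$.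
\end{proof}

\section{Two pairs with a common vertex}\label{sec:common}

\begin{proposition}\label{prop:main}
Let $G$ be connected, and let $u,v,x$ be distinct vertices with $w_{uv}\ge w_{ux}+2$. Then at least one of the following moves strictly increases $\tau$:
\begin{enumerate}
\item[(A)] replace an edge $uv$ by $ux$;
\item[(B)] for some $z\notin\{u,v,x\}$, replace an edge $uv$ by $vz$;
\item[(C)] for some $z\notin\{u,v,x\}$ with $w_{xz}\ge1$, replace an edge $uv$ and an edge $xz$ by $ux$ and $vz$.
\end{enumerate}
\end{proposition}

We use the notation of Section~\ref{sec:laplacian} for the vertices $v$ and $x$, and we put $m=w_{uv}$ and $l=w_{ux}$, so that $\eta_u=m-l$ and $\sigma_u=m+l$.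

\subsection*{The idea}
Suppose that (A) and (B) do not help. By Lemma~\ref{lem:count}(b) we need a neighbor $z$ of $x$ with
\begin{equation}\label{eq:goal}
\phi_u-\phi_z>N_{uu}+N_{zz}-2N_{uz}.
\end{equation}
The difficulty is the diagonal entry $N_{zz}$. As functions of $z$, both $\phi_z$ and $N_{uz}$ solve a known linear equation with matrix $M$, but $N_{zz}$ does not. If we knew that $N_{zz}\le N_{uu}$, the right side would be at most $2(N_{uu}-N_{uz})$, and \eqref{eq:goal} would follow once the function $\phi-2Ne_u$ is smaller at $z$ than at $u$. That is a statement about the minimum of a function whose image under $M$ is known, and Lemma~\ref{lem:min} applies. A comparison of diagonal entries is what the failure of (B) can supply, through Lemma~\ref{lem:add}; but it supplies it in the multigraph $G'$ obtained from $G$ by deleting one edge $uv$. So the column of the inverse matrix should be taken in $G'$.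

Since $m\ge2$, the multigraph $G'$ is connected and Section~\ref{sec:laplacian} applies to it; we mark its data by primes. Thus $M=M'+e_ue_u^T$ and $\eta=\eta'+e_u$. Define
\[
p=N'e_u,\qquad \nu=p_u=N'_{uu}>0,\qquad \chi=\phi-2p .
\]
We will show that the minimum of $\chi$ is not attained at $u$, that it is attained at a neighbor $z$ of $x$, and that this $z$ satisfies \eqref{eq:goal}.

\begin{example}[The doubled 4-cycle, continued]\label{ex:cycle2}
Here $I=\{u,y\}$, $m=2$, $l=0$, and in the order $u,y$,
\[
M=\begin{pmatrix}4&-2\\-2&4\end{pmatrix},\quad N=\frac1{12}\begin{pmatrix}4&2\\2&4\end{pmatrix},\quad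
M'=\begin{pmatrix}3&-2\\-2&4\end{pmatrix},\quad N'=\frac18\begin{pmatrix}4&2\\2&3\end{pmatrix}.
\]
From $\eta=(2,-2)$ we get $\phi=(\frac13,-\frac13)$. Move (A) changes $\tau$ by $12(\phi_u-N_{uu})=0$, as found before. Next, $p=(\frac12,\frac14)$ and $\chi=(-\frac23,-\frac56)$, so the minimum of $\chi$ lies at $y$, a neighbor of $x$. The diagonal comparison holds, $N'_{yy}=\frac38<\frac12=\nu$, and the chain of inequalities that the proof will establish reads
\[
\phi_u-\phi_y=\tfrac23\ >\ 2(\nu-p_y)=\tfrac12\ >\ N'_{uu}+N'_{yy}-2N'_{uy}=\tfrac38\ \ge\ N_{uu}+N_{yy}-2N_{uy}=\tfrac13 .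
\]
Move (C) with $z=y$ gains $12(\frac23-\frac13)=4$ trees, in agreement with $36-32$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Assume that no move of type (A) or (B) increases $\tau$. We find $z$ for which (C) does.

\medskip\noindent\emph{Step 0: passing between $G$ and $G'$.} Three identities link the two multigraphs:
\begin{equation}\label{eq:link}
Mp=(1+\nu)e_u,\qquad N=N'-\frac{pp^T}{1+\nu},\qquad \phi=\phi'+(1-\phi_u)\,p .
\end{equation}
The first holds because $Mp=M'p+p_ue_u$. The second is the rank-one update. For the third, $M'\phi=M\phi-\phi_ue_u=\eta'+(1-\phi_u)e_u$; apply $N'$. The first identity gives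
\begin{equation}\label{eq:Mchi}
(M\chi)_u=m-l-2(1+\nu),\qquad (M\chi)_z=\eta_z\quad(z\in I\setminus\{u\}).
\end{equation}

\medskip\noindent\emph{Step 1: $\chi_u<-\nu$.} Since (A) does not increase $\tau$, Lemma~\ref{lem:count}(a) gives $\phi_u\le N_{uu}$. By \eqref{eq:link}, $N_{uu}=\nu-\nu^2/(1+\nu)<\nu$. Hence $\chi_u=\phi_u-2\nu<-\nu$.

\medskip\noindent\emph{Step 2: $\min\chi<\chi_u$.} Otherwise $\chi_u\le\chi_y$ for all $y\in I$, and \eqref{eq:M}, Step~1 and $m+l\ge2$ give
\[
(M\chi)_u\le\sigma_u\chi_u<-(m+l)\nu\le-2\nu .
\]
On the other hand, \eqref{eq:Mchi} and $m-l\ge2$ give $(M\chi)_u\ge-2\nu$, a contradiction.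

\medskip\noindent\emph{Step 3: the choice of $z$.} Move (C) needs an edge $xz$, and $w_{xz}\ge1$ is equivalent to $\eta_z<\sigma_z$. This is the conclusion of Lemma~\ref{lem:min} for $c=1$. Indeed $\min\chi<0<1$, so there is $z\in I$ with $\chi_z=\min\chi$ and $(M\chi)_z<\sigma_z$. By Step~2, $z\ne u$, so \eqref{eq:Mchi} gives $\eta_z<\sigma_z$ and $w_{xz}\ge1$. The inequality $\chi_z<\chi_u$ says
\begin{equation}\label{eq:drop}
\phi_u-\phi_z>2(\nu-p_z).
\end{equation}

\medskip\noindent\emph{Step 4: $N'_{zz}<\nu$.} The failure of (B) bounds $R'_{vz}$, which is the sum of $N'_{zz}$ and a term involving $\phi'_z$. To extract a bound on $N'_{zz}$ we compare $\phi'_z$ with $\phi'_u$. By the third identity in \eqref{eq:link} and by \eqref{eq:drop},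
\[
\phi'_u-\phi'_z=\phi_u-\phi_z-(1-\phi_u)(\nu-p_z)>(1+\phi_u)(\nu-p_z)\ge0,
\]
where Lemma~\ref{lem:bounds} gives $\phi_u\ge-1$ in $G$ and $p_z=N'_{zu}\le\nu$ in $G'$. Therefore $1-\phi'_z>1-\phi'_u\ge0$. Since (B) does not increase $\tau$, we have $\tau(G'+vz)\le\tau(G)=\tau(G'+vu)$, and Lemma~\ref{lem:add} in $G'$ yields
\[
N'_{zz}+\frac{(1-\phi'_z)^2}{4\gamma'}\le\nu+\frac{(1-\phi'_u)^2}{4\gamma'} .
\]
The second term on the left exceeds the second term on the right, so $N'_{zz}<\nu$.

\medskip\noindent\emph{Step 5: move \textup{(C)} increases $\tau$.} Let $a=e_u-e_z$. The second identity in \eqref{eq:link} gives $a^TNa=a^TN'a-(p^Ta)^2/(1+\nu)\le a^TN'a$. With \eqref{eq:drop} and Step~4,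
\[
\phi_u-\phi_z>2\nu-2p_z>N'_{uu}+N'_{zz}-2N'_{uz}=a^TN'a\ge a^TNa=N_{uu}+N_{zz}-2N_{uz}.
\]
This is \eqref{eq:goal}, and Lemma~\ref{lem:count}(b) finishes the proof.
\end{proof}

\begin{remark}
The hypothesis $m\ge l+2$ enters twice: $m\ge2$ keeps $G'$ connected, and Step~2 uses $m-l\ge2$ and $m+l\ge2$. The threshold $2$ in Step~2 is the coefficient of $p$ in $\chi$. For $m=l+1$ the proposition fails already when $n=3$: only move (A) is available, and it exchanges the multiplicities $m$ and $l$ without changing $\tau$.
\end{remark}

\section{Disjoint pairs and the proof of Theorem~\ref{thm:local}}\label{sec:disjoint}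

When Proposition~\ref{prop:main} does not apply, the multiplicities of $G$ are so constrained that the imbalance $\eta$ has a sign, and a single move of type (A) suffices. The smallest instance is $K_4$ on $a,b,c,d$ with $ab$ doubled and $cd$ removed. Of the $8$ spanning trees of $K_4$ that avoid $cd$, exactly $8-4=4$ contain $ab$ and $8-3=5$ contain $bc$, because the adjacent edges $bc$ and $cd$ lie together in $3$ trees. So moving the second edge $ab$ to $bc$ raises $\tau$ from $12$ to $13$.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
There are at least two pairs, so $n\ge3$. If two pairs with a common vertex have multiplicities that differ by at least $2$, call them $uv$ and $ux$ with $w_{uv}\ge w_{ux}+2$ and apply Proposition~\ref{prop:main}; moves (A) and (B) relocate one edge and move (C) relocates two.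

Assume now that
\begin{equation}\label{eq:adjacent}
\text{any two pairs with a common vertex have multiplicities that differ by at most }1.
\end{equation}
Then there are disjoint pairs $ab$ and $cd$ with $w_{ab}\ge w_{cd}+2$. Each of $ac,ad,bc,bd$ meets both $ab$ and $cd$, so by \eqref{eq:adjacent} its multiplicity is at least $w_{ab}-1$ and at most $w_{cd}+1$. As $w_{ab}-1\ge w_{cd}+1$, these bounds coincide, and with $k=w_{cd}+1\ge1$,
\[
w_{ab}=k+1,\qquad w_{cd}=k-1,\qquad w_{ac}=w_{ad}=w_{bc}=w_{bd}=k .
\]

Apply Section~\ref{sec:laplacian} with $v=a$ and $x=c$. For every $z\in I$, assumption \eqref{eq:adjacent} gives $w_{az}\ge w_{ab}-1=k$ and $w_{cz}\le w_{cd}+1=k$. Hence $\eta\ge0$, with $\eta_b=w_{ab}-w_{bc}=1$ and $\eta_d=w_{ad}-w_{cd}=1$. Since $N\ge0$ entrywise by Lemma~\ref{lem:bounds},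
\[
\phi_b=\sum_{z\in I}N_{bz}\eta_z\ge N_{bb}+N_{bd}.
\]
Replace an edge $ab$ by $cb$. By Lemma~\ref{lem:count}(a) with $u=b$, this changes $\tau$ by $\det M\cdot(\phi_b-N_{bb})\ge\det M\cdot N_{bd}$.

It remains to see that $N_{bd}>0$. Let $g=Ne_d\ge0$. Row $b$ of $Mg=e_d$ reads $d_b\,g_b=\sum_{y\in I}w_{by}g_y$, and the right side is at least $w_{bd}\,g_d=kN_{dd}>0$. So $N_{bd}=g_b>0$, and $\tau$ strictly increases.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Maximizing Spanning Trees in Almost Complete Graphs},
\texttt{https://dspace.library.uvic.ca/\allowbreak bitstreams/\allowbreak e6b8e343-4b79-49cd-bb5c-1153a3d22b54/\allowbreak download}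

\end{thebibliography}
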